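\title{Continuous paths of Hamiltonian diffeomorphisms are uniform limits of smooth Hamiltonian paths}

\begin{abstract}
Let $(M,\omega)$ be a closed connected symplectic manifold. We prove that every $C^0$-continuous path of Hamiltonian diffeomorphisms starting at the identity is a uniform $C^0$-limit of smooth Hamiltonian paths. The proof is a Baire category argument that applies to any group of paths of homeomorphisms closed under polynomial reparametrization, and it characterizes the uniform limits of such paths by a condition on their values. The analogous statement for symplectic diffeomorphisms follows, and two examples on tori show that the countability condition in the characterization is sharp.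
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(M,\omega)$ be a closed (compact, without boundary) connected symplectic manifold, and let $d$ be the distance of a Riemannian metric on $M$. The $C^0$-topology on the group $\mathrm{Homeo}(M)$ is given by the metric
\[
d_{C^0}(\phi,\psi)=\max\Big\{\sup_{x\in M} d(\phi(x),\psi(x)),\ \sup_{x\in M} d(\phi^{-1}(x),\psi^{-1}(x))\Big\}.
\]
A smooth function $H:[0,1]\times M\to\mathbb R$ defines a time-dependent vector field $X_H^t$ by $\iota(X_H^t)\omega=dH_t$, where $H_t=H(t,\cdot)$. Its flow $t\mapsto\phi_H^t$, $\phi_H^0=\mathrm{id}$, is a \emph{smooth Hamiltonian path}, and $\mathrm{Ham}(M,\omega)$ is the group of all time-one maps $\phi_H^1$. The following question is posed in \cite{problem}: given a $C^0$-continuous path $\lambda$ in $\mathrm{Ham}(M,\omega)$ starting at the identity, is it always a uniform limit of smooth Hamiltonian paths? The answer is yes.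

\begin{theorem}\label{thm:ham}
Let $\lambda:[0,1]\to\mathrm{Ham}(M,\omega)$ be $C^0$-continuous with $\lambda(0)=\mathrm{id}$. Then there are smooth functions $H_i:[0,1]\times M\to\mathbb R$ such that $\sup_{t\in[0,1]} d_{C^0}(\phi^t_{H_i},\lambda(t))\to0$ as $i\to\infty$.
\end{theorem}

The hypothesis concerns one map at a time: each $\lambda(t)$ is the end of some smooth Hamiltonian path, and the paths available for different $t$ need not have anything to do with one another. The conclusion asks for a single Hamiltonian path that follows $\lambda$ at all times. In the simplest non-smooth case, $\lambda(t)=\phi_H^{\chi(t)}$ with $\chi:[0,1]\to[0,1]$ continuous and $\chi(0)=0$, it suffices to approximate $\chi$ by polynomials. On the other hand, some hypothesis on the values of $\lambda$ is needed even among smooth symplectic paths: the translations of a torus in a fixed direction cannot be approximated (Example~\ref{ex:translation}).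

The natural attempt is to cut $[0,1]$ at points $0=t_0<\dots<t_N=1$ so close together that the increments $\lambda(t_{i+1})\lambda(t_i)^{-1}\in\mathrm{Ham}(M,\omega)$ are $C^0$-close to the identity, to join the identity to each increment by a $C^0$-small Hamiltonian path, and to concatenate. The second step needs a local property:
\begin{quote}
(LC)\quad a Hamiltonian diffeomorphism that is $C^0$-close to the identity is the end of a Hamiltonian path that stays $C^0$-close to the identity.
\end{quote}
One would therefore guess that the question hinges on (LC), a statement about the fine $C^0$-geometry of $\mathrm{Ham}(M,\omega)$. It does not. We neither prove nor use (LC); Theorem~\ref{thm:ham} follows from a general statement about groups of paths, which also covers cases where the analogue of (LC) is false.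

Write $G=\mathrm{Homeo}(M)$ and $e=\mathrm{id}$. Let $\mathcal P$ be the set of $C^0$-continuous paths $\gamma:[0,1]\to G$ with $\gamma(0)=e$; it is a group under pointwise multiplication. Call a subset $\Gamma\subset\mathcal P$ \emph{admissible} if
\begin{itemize}
\item[(A1)] $\Gamma$ is a subgroup of $\mathcal P$;
\item[(A2)] $\gamma\circ\chi\in\Gamma$ whenever $\gamma\in\Gamma$ and $\chi:[0,1]\to[0,1]$ is a polynomial function with $\chi(0)=0$.
\end{itemize}
Let $\overline\Gamma\subset\mathcal P$ be the set of elements of $\mathcal P$ that are uniform $d_{C^0}$-limits of sequences in $\Gamma$, and let $E=\{\gamma(1):\gamma\in\overline\Gamma\}\subset G$ be the set of their endpoints.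

\begin{theorem}\label{thm:abstract}
Let $\Gamma\subset\mathcal P$ be admissible. Then $E$ is a subgroup of $G$, and for $\lambda\in\mathcal P$ the following are equivalent:
\begin{enumerate}
\item[(1)] $\lambda$ is a uniform limit of elements of $\Gamma$, that is, $\lambda\in\overline\Gamma$;
\item[(2)] $\lambda(t)\in E$ for all $t\in[0,1]$;
\item[(3)] $\lambda([0,1])\subset\bigcup_{j\in\mathbb N}Eg_j$ for some countable family $g_j\in G$.
\end{enumerate}
In particular, $\lambda\in\overline\Gamma$ as soon as $\lambda(t)\in E$ for all but countably many $t$.
\end{theorem}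

The proof has three inputs: the group structure of $\Gamma$, the separability of $\mathcal P$, and the freedom of an approximating path to end near $\lambda(1)$ rather than at $\lambda(1)$. Section~\ref{sec:paths} sets up the metric and deduces Theorem~\ref{thm:ham}. Section~\ref{sec:model} works out a model on the two-torus, and Section~\ref{sec:baire} isolates the Baire argument as a lemma about families of intervals. Sections~\ref{sec:small} and~\ref{sec:good} prove Theorem~\ref{thm:abstract}. Section~\ref{sec:cor} gives consequences for Hamiltonian and symplectic paths, and Section~\ref{sec:sharp} shows that countability cannot be relaxed.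

\section{The group of paths of homeomorphisms}\label{sec:paths}

We shall constantly compare a path with its increments, so we want a metric that is invariant under translation on one side. Put
\[
\rho(\phi,\psi)=\sup_{x\in M}d(\phi(x),\psi(x)),\qquad \rho_\infty(\gamma,\delta)=\sup_{t\in[0,1]}\rho(\gamma(t),\delta(t))
\]
for $\phi,\psi\in G$ and $\gamma,\delta\in\mathcal P$. Substituting $g(x)$ for $x$ shows that $\rho$ is \emph{right-invariant}: $\rho(\phi g,\psi g)=\rho(\phi,\psi)$ for all $g\in G$. In particular
\begin{equation}\label{eq:increment}
\rho(\phi\psi^{-1},e)=\rho(\phi,\psi).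
\end{equation}
Left multiplication by $g$ need not be an isometry; it distorts $\rho$ by the modulus of continuity of $g$. Part (b) of the next lemma says that this distortion is uniform along a path.

\begin{lemma}\label{lem:paths}
\begin{enumerate}
\item[(a)] The metrics $\rho$ and $d_{C^0}$ induce the same topology on $G$, and $G$ is a topological group.
\item[(b)] For every $\gamma\in\mathcal P$ and $\delta>0$ there is $\eta>0$ such that $\rho(g,h)\le\eta$ implies $\rho(\gamma(u)g,\gamma(u)h)\le\delta$ for all $u\in[0,1]$.
\item[(c)] Multiplication and inversion in $\mathcal P$ are $\rho_\infty$-continuous. A sequence in $\mathcal P$ converges to $\gamma\in\mathcal P$ in $\rho_\infty$ if and only if it converges to $\gamma$ uniformly in $d_{C^0}$.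
\item[(d)] The metric space $(\mathcal P,\rho_\infty)$ is separable.
\end{enumerate}
\end{lemma}

\begin{proof}
Right-invariance gives, for $\phi,\phi',\psi,\psi'\in G$,
\begin{equation}\label{eq:ops}
\rho(\phi'\psi',\phi\psi)\le\rho(\phi',\phi)+\rho(\phi\psi',\phi\psi),\qquad
\rho(\phi'^{-1},\phi^{-1})=\rho(e,\phi^{-1}\phi')=\rho(\phi^{-1}\phi,\phi^{-1}\phi').
\end{equation}

(a) Since $M$ is compact, $\phi$ and $\phi^{-1}$ are uniformly continuous, so the right-hand sides of \eqref{eq:ops} tend to $0$ as $\rho(\phi',\phi)\to0$ and $\rho(\psi',\psi)\to0$. Thus the group operations are $\rho$-continuous. As $d_{C^0}(\phi',\phi)=\max\{\rho(\phi',\phi),\rho(\phi'^{-1},\phi^{-1})\}$, the two topologies agree.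

(b) The map $(u,x)\mapsto\gamma(u)(x)$ is continuous, because $d(\gamma(u)x,\gamma(u_0)x_0)\le\rho(\gamma(u),\gamma(u_0))+d(\gamma(u_0)x,\gamma(u_0)x_0)$. Hence it is uniformly continuous on the compact space $[0,1]\times M$, and there is $\eta>0$ such that $d(x,y)\le\eta$ implies $d(\gamma(u)x,\gamma(u)y)\le\delta$ for all $u$.

(c) By (a), $\mathcal P$ is closed under pointwise products and inverses. Let $\gamma_n\to\gamma$ and $\delta_n\to\delta$ in $\rho_\infty$. Apply \eqref{eq:ops} with $\phi'=\gamma_n(t)$, $\phi=\gamma(t)$, $\psi'=\delta_n(t)$, $\psi=\delta(t)$. By (b) for the paths $\gamma$ and $\gamma^{-1}$, the right-hand sides tend to $0$ uniformly in $t$. The statement on inverses also shows that $\rho_\infty$-convergence implies uniform $d_{C^0}$-convergence, and the converse holds since $\rho\le d_{C^0}$.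

(d) By the proof of (b), $\mathcal P$ embeds isometrically in the space $C([0,1]\times M,M)$ with the sup metric. Embed $M$ in some $\mathbb R^N$. On the compact space $M$ the distance $d$ and the Euclidean distance are uniformly equivalent, so $C([0,1]\times M,M)$ is homeomorphic to a subspace of $C([0,1]\times M,\mathbb R^N)$, which is separable by the Stone--Weierstrass theorem. Subspaces of separable metric spaces are separable.
\end{proof}

By (c), $\overline\Gamma$ is the closure of $\Gamma$ in $(\mathcal P,\rho_\infty)$, and from now on we use $\rho$ and $\rho_\infty$ only. Any two Riemannian distances on $M$ are bi-Lipschitz equivalent, so no statement depends on the choice of metric.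

\begin{proposition}\label{prop:hamadm}
The set $\Gamma_{\mathrm{Ham}}$ of smooth Hamiltonian paths is admissible.
\end{proposition}

\begin{proof}
A flow is continuous on the compact space $[0,1]\times M$, so $\Gamma_{\mathrm{Ham}}\subset\mathcal P$; the function $H=0$ generates the constant path. The maps $\phi_H^t$ preserve $\omega$, since $L_{X_H^t}\omega=d\,\iota(X_H^t)\omega=ddH_t=0$. If $\phi$ preserves $\omega$ and $f$ is a smooth function with Hamiltonian vector field $X_f$, then $\iota(\phi_*X_f)\omega=(\phi^{-1})^*\iota(X_f)\omega=d(f\circ\phi^{-1})$, so $\phi_*X_f=X_{f\circ\phi^{-1}}$. The chain rule gives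
\[
\frac{d}{dt}\,\phi_H^t\phi_K^t=\big(X_H^t+(\phi_H^t)_*X_K^t\big)\circ\phi_H^t\phi_K^t ,
\]
so $\phi_H^t\phi_K^t$ is the flow of $H_t+K_t\circ(\phi_H^t)^{-1}$. This function is smooth in $(t,x)$, because the inverse of the diffeomorphism $(t,x)\mapsto(t,\phi_H^t(x))$ of $[0,1]\times M$ is smooth. For $K_t=-H_t\circ\phi_H^t$ the function vanishes, so $\phi_K^t=(\phi_H^t)^{-1}$. This proves (A1). For (A2), $\frac{d}{dt}\phi_H^{\chi(t)}=\chi'(t)X_H^{\chi(t)}\circ\phi_H^{\chi(t)}$ and $\phi_H^{\chi(0)}=\mathrm{id}$, so $\phi_H^{\chi(t)}$ is the flow of $\chi'(t)H_{\chi(t)}$.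
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ham}, given Theorem~\ref{thm:abstract}]
Take $\Gamma=\Gamma_{\mathrm{Ham}}$. Every element of $\mathrm{Ham}(M,\omega)$ is the endpoint of a path in $\Gamma\subset\overline\Gamma$, so $\mathrm{Ham}(M,\omega)\subset E$. Hence $\lambda$ satisfies condition (2), and condition (1) is the assertion.
\end{proof}

Proposition~\ref{prop:hamadm} is the only symplectic input to Theorem~\ref{thm:ham}. The proof of Theorem~\ref{thm:abstract} uses $M$ only through Lemma~\ref{lem:paths}.

\section{A model: an irrational line in the torus}\label{sec:model}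

Let $\pi:\mathbb R^N\to T^N=\mathbb R^N/\mathbb Z^N$ be the projection, and give $T^N$ the flat distance $d(\pi a,\pi b)=\operatorname{dist}(a-b,\mathbb Z^N)$. For $w\in\mathbb R^N$ let $\tau_w$ be the translation of $T^N$ by $\pi w$; then $\rho(\tau_w,\tau_{w'})=d(\pi w,\pi w')$. All our examples rest on the fact that close paths in the torus have close lifts.

\begin{lemma}\label{lem:lift}
Let $a,b:[0,1]\to\mathbb R^N$ be continuous with $a(0)=b(0)$ and $d(\pi a(t),\pi b(t))<\frac12$ for all $t$. Then $|a(t)-b(t)|=d(\pi a(t),\pi b(t))$ for all $t$.
\end{lemma}

\begin{proof}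
The path $a-b$ starts at $0$ and lies in the union of the pairwise disjoint open balls of radius $\frac12$ around the points of $\mathbb Z^N$. So it stays in the ball around $0$, where $0$ is the nearest lattice point.
\end{proof}

Let $M=T^2$, fix an irrational number $\alpha$, and let $\ell=\mathbb R(1,\alpha)\subset\mathbb R^2$. Let $\Gamma_\alpha$ be the set of paths $t\mapsto\tau_{x(t)(1,\alpha)}$ with $x:[0,1]\to\mathbb R$ smooth and $x(0)=0$. Sums, negatives and polynomial reparametrizations of such functions $x$ are of the same kind, so $\Gamma_\alpha$ is admissible. Write $E_\alpha$ for its endpoint set. If all values of a path $\gamma\in\mathcal P$ are translations, then $\gamma(t)=\tau_{w(t)}$, where $w:[0,1]\to\mathbb R^2$ is the lift of $t\mapsto\gamma(t)(0)$ with $w(0)=0$. We call $\gamma$ a \emph{translation path} and $w$ its \emph{lift}.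

\begin{proposition}\label{prop:model}
The set $\overline{\Gamma_\alpha}$ consists of the translation paths whose lift lies in $\ell$, and $E_\alpha=\{\tau_w:w\in\ell\}$. Moreover $\tau_{(x,0)}\in E_\alpha$ if and only if $x$ lies in $D=\{m/\alpha+k:m,k\in\mathbb Z\}$, a countable dense subset of $\mathbb R$.
\end{proposition}

\begin{proof}
Let $\gamma_n\in\Gamma_\alpha$ have lifts $w_n$ and converge to $\gamma\in\mathcal P$. Then $\gamma(t)(y)=\lim\big(y+\gamma_n(t)(0)\big)=y+\gamma(t)(0)$, so $\gamma$ is a translation path, with lift $w$ say. By Lemma~\ref{lem:lift}, $|w_n(t)-w(t)|=\rho(\gamma_n(t),\gamma(t))$ for large $n$, and $w$ lies in the closed set $\ell$. Conversely, a continuous $x$ with $x(0)=0$ is a uniform limit of polynomials $p_n$ with $p_n(0)=0$, and $\rho(\tau_{p_n(t)(1,\alpha)},\tau_{x(t)(1,\alpha)})\le\sqrt{1+\alpha^2}\,|p_n(t)-x(t)|$. This describes $\overline{\Gamma_\alpha}$, and hence $E_\alpha$. Finally, $\tau_{(x,0)}\in E_\alpha$ means that $x=s+k$ and $0=\alpha s-m$ for some $s\in\mathbb R$ and $k,m\in\mathbb Z$. The subgroup $D$ is dense because $1/\alpha$ is irrational.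
\end{proof}

\emph{The analogue of {\rm(LC)} fails.} Let $0<\varepsilon\le\frac12$. By Lemma~\ref{lem:lift}, a path in $\overline{\Gamma_\alpha}$ that stays within $\varepsilon$ of $e$ has its lift in the $\varepsilon$-ball around $0$, so its endpoint is $\tau_w$ with $w\in\ell$ and $|w|<\varepsilon$. For $x\in D$ with $0<|x|<\varepsilon$, the element $\tau_{(x,0)}\in E_\alpha$ is not of this form: the lattice vector $(x,0)-w$ would have length less than $1$, forcing $(x,0)=w\in\ell$. So there are elements of $E_\alpha$ arbitrarily close to $e$ that are not the end of any small path. What survives is that $E_\alpha$ is covered by countably many translates of the short arc $\{\tau_w:w\in\ell,\ |w|<\varepsilon\}$.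

\emph{The implication $(2)\Rightarrow(1)$ holds nevertheless.} Let $\lambda\in\mathcal P$ take values in $E_\alpha$, with lift $w=(w_1,w_2)$, and put $h=w_2-\alpha w_1$. Each $w(t)$ has the form $s(1,\alpha)+(k,m)$, so $h(t)=m-\alpha k$. Thus $h$ is a continuous function with $h(0)=0$ and with values in the countable set $\mathbb Z+\alpha\mathbb Z$, and we must show $h\equiv0$, which says that $w$ lies in $\ell$. The intermediate value theorem does this at once. It depends, however, on the real-valued function $h$, which has no counterpart for a general $\Gamma$. The next section gives an argument that does generalize.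

\section{A Baire lemma for families of intervals}\label{sec:baire}

Recall the Baire category theorem: if a nonempty complete metric space is a countable union of closed subsets, one of them has nonempty interior. Applied to $[0,1]=\bigcup_c h^{-1}(c)$ in the model, it shows that $h$ is locally constant on a dense open set. This is not enough, since Cantor's staircase function has the same property. The remedy is to apply the theorem to the closed set of points that remain, and to cross the gaps of that set by a limiting argument.

\begin{lemma}\label{lem:baire}
Let $\mathcal G$ be a family of closed intervals $[s,t]\subset[0,1]$, $s\le t$, such that: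
\begin{itemize}
\item[(G1)] if $[s,t],[t,r]\in\mathcal G$, then $[s,r]\in\mathcal G$;
\item[(G2)] if $a<b$ and $[a_n,b_n]\in\mathcal G$ are subintervals of $[a,b]$ with $a_n\to a$ and $b_n\to b$, then $[a,b]\in\mathcal G$;
\item[(G3)] $[0,1]$ is a union of countably many closed sets $F_n$ such that $[p,q]\in\mathcal G$ whenever $p\le q$ lie in the same $F_n$.
\end{itemize}
Then every closed interval $[s,t]\subset[0,1]$ belongs to $\mathcal G$.
\end{lemma}

\begin{proof}
By (G3), degenerate intervals $[s,s]$ belong to $\mathcal G$. The family is not assumed to be closed under passing to subintervals, so we build this property into the set we study. Let $O$ be the set of $t\in[0,1]$ that lie in a relatively open interval $I\subset[0,1]$ all of whose closed subintervals belong to $\mathcal G$. Every point of such an $I$ lies in $O$, so $O$ is open in $[0,1]$.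

\emph{Step 1: every closed interval $[s,s']\subset O$ belongs to $\mathcal G$.} The intervals $I$ form an open cover of the compact set $[s,s']$. Cut $[s,s']$ into finitely many consecutive pieces shorter than a Lebesgue number of the cover. Each piece lies in some $I$ and so belongs to $\mathcal G$; now apply (G1) repeatedly.

\emph{Step 2: $O=[0,1]$.} Suppose that $K=[0,1]\setminus O$ is nonempty. It is compact, and it is the union of the closed sets $K\cap F_n$. By the Baire category theorem there are an index $n$ and a relatively open interval $J\subset[0,1]$ with $\emptyset\ne J\cap K\subset F_n$. We show that every $[s,s']\subset J$ belongs to $\mathcal G$. If $[s,s']\cap K=\emptyset$, this is Step 1. Otherwise let $p$ and $q$ be the least and the greatest point of $[s,s']\cap K$. Both lie in $F_n$, so $[p,q]\in\mathcal G$ by (G3). If $s<p$, then $[s,b']\subset O$ for all $b'\in(s,p)$; these intervals belong to $\mathcal G$ by Step 1, and $[s,p]\in\mathcal G$ by (G2). If $q<s'$, then $[a',s']\subset O$ for all $a'\in(q,s')$, and $[q,s']\in\mathcal G$ by Step 1 and (G2). If $s=p$ or $q=s'$, the corresponding interval is degenerate.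 By (G1), $[s,s']\in\mathcal G$. Hence $J\subset O$, which contradicts $J\cap K\neq\emptyset$.

The lemma follows from Steps 1 and 2.
\end{proof}

In the model, let $\mathcal G$ be the family of intervals $[s,t]$ with $h(s)=h(t)$. Then (G1) is transitivity of equality, (G2) is continuity of $h$, and (G3) holds for the closed sets $h^{-1}(c)$, $c\in\mathbb Z+\alpha\mathbb Z$. The lemma gives $h(t)=h(0)=0$ for all $t$. Note that membership in $\mathcal G$ is a condition on the increment of $\lambda$ between the two endpoints.

\begin{remark}
Condition (G2) is needed: for the indicator function $h$ of $\{0\}$, the intervals with $h(s)=h(t)$ satisfy (G1), and (G3) with the sets $\{0\}$ and $[1/n,1]$, but $[0,1]$ is not among them. Countability in (G3) is needed: the degenerate intervals satisfy (G1), (G2), and (G3) with the uncountable family of all singletons.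
\end{remark}

\section{Limit paths and the ends of small paths}\label{sec:small}

Fix an admissible $\Gamma$. The proof of Theorem~\ref{thm:abstract} works in $\overline\Gamma$ rather than in $\Gamma$, because $\overline\Gamma$ allows arbitrary continuous reparametrizations. This lets us stop, delay and concatenate paths without smoothing corners.

\begin{lemma}\label{lem:closure}
\begin{enumerate}
\item[(a)] $\overline\Gamma$ is a closed subgroup of $\mathcal P$, and $E$ is a subgroup of $G$.
\item[(b)] If $\gamma\in\overline\Gamma$ and $\chi:[0,1]\to[0,1]$ is continuous with $\chi(0)=0$, then $\gamma\circ\chi\in\overline\Gamma$.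
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:paths}(c), limits of products and inverses are products and inverses of limits. The set $E$ is the image of $\overline\Gamma$ under the homomorphism $\gamma\mapsto\gamma(1)$.

(b) The Bernstein polynomials $\chi_m(u)=\sum_{k=0}^m\chi(k/m)\binom mk u^k(1-u)^{m-k}$ converge uniformly to $\chi$. Each value $\chi_m(u)$ is a convex combination of values of $\chi$, so $\chi_m$ maps $[0,1]$ to $[0,1]$, and $\chi_m(0)=\chi(0)=0$. Let $\gamma_n\in\Gamma$ converge to $\gamma$. Then $\gamma_n\circ\chi_m\in\Gamma$ by (A2), and $\rho_\infty(\gamma_n\circ\chi_m,\gamma\circ\chi_m)\le\rho_\infty(\gamma_n,\gamma)\to0$, so $\gamma\circ\chi_m\in\overline\Gamma$. Since $\gamma:[0,1]\to G$ is uniformly continuous, $\gamma\circ\chi_m\to\gamma\circ\chi$ in $\rho_\infty$.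
\end{proof}

The next object plays the role of the short arc in the model. For $\varepsilon>0$ let
\[
V_\varepsilon=\{\gamma(1):\gamma\in\overline\Gamma,\ \rho(\gamma(t),e)<\varepsilon\text{ for all }t\}\subset E .
\]
The analogue of (LC) for $\overline\Gamma$ would say that $V_\varepsilon$ is a neighborhood of $e$ in $E$. Part (b) below is the substitute that holds in general.

\begin{lemma}\label{lem:V}
Let $\varepsilon>0$.
\begin{enumerate}
\item[(a)] $V_\varepsilon V_\varepsilon^{-1}\subset V_{2\varepsilon}$.
\item[(b)] There is a countable set $\{e_k\}\subset E$ with $E=\bigcup_kV_\varepsilon e_k$.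
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\gamma,\gamma'\in\overline\Gamma$ stay within $\varepsilon$ of $e$. Then $\gamma\gamma'^{-1}\in\overline\Gamma$, and \eqref{eq:increment} gives $\rho(\gamma(t)\gamma'(t)^{-1},e)=\rho(\gamma(t),\gamma'(t))<2\varepsilon$.

(b) By Lemma~\ref{lem:paths}(d) there is a countable dense subset $\{\gamma_k\}$ of $\overline\Gamma$; put $e_k=\gamma_k(1)$. Given $\gamma\in\overline\Gamma$, choose $k$ with $\rho_\infty(\gamma,\gamma_k)<\varepsilon$. Then $\gamma\gamma_k^{-1}\in\overline\Gamma$ stays within $\varepsilon$ of $e$ by \eqref{eq:increment}, so $\gamma(1)e_k^{-1}\in V_\varepsilon$. This proves one inclusion, and the other holds because $E$ is a group containing $V_\varepsilon$ and $e_k$.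
\end{proof}

\section{Good intervals and the proof of Theorem~\ref{thm:abstract}}\label{sec:good}

Fix $\lambda\in\mathcal P$ and $\varepsilon>0$, and write $\Lambda(u,s)=\lambda(u)\lambda(s)^{-1}$ for the increments of $\lambda$. They satisfy
\begin{equation}\label{eq:cocycle}
\Lambda(u,t)\Lambda(t,s)=\Lambda(u,s),\qquad\rho(\Lambda(u,s),e)=\rho(\lambda(u),\lambda(s)),
\end{equation}
and $\Lambda:[0,1]^2\to(G,\rho)$ is continuous, hence uniformly continuous.

If two values $\lambda(s),\lambda(t)$ lie in the same translate $V_\varepsilon g$, their increment is the end of a small path in $\overline\Gamma$. But (G3) needs closed sets, and we have no reason to expect $V_\varepsilon g$ to be closed. We must use the closures $\overline{V_\varepsilon g}$, and then the increment is only a limit of ends of small paths. The approximating pieces therefore end at slightly wrong places, and we have no bound in advance on the number of pieces to be concatenated. The definition below keeps two errors apart: the error along the interval, which is about $\varepsilon$ and must not grow, and the error at the right endpoint, which is the only one passed on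 to the next piece and which can be made arbitrarily small.

For $0\le s\le t\le1$ let $\overline\Gamma[s,t]$ be the set of $\gamma\in\overline\Gamma$ with $\gamma(u)=e$ for $u\le s$ and $\gamma(u)=\gamma(t)$ for $u\ge t$. These are the paths that move only during $[s,t]$. Note that $\overline\Gamma[0,1]=\overline\Gamma$, and $\overline\Gamma[s,t]\subset\overline\Gamma[a,b]$ if $[s,t]\subset[a,b]$.

\begin{definition}\label{def:good}
The interval $[s,t]$ is \emph{good} if for every $\delta>0$ there is $\gamma\in\overline\Gamma[s,t]$ with
\[
\rho(\gamma(u),\Lambda(u,s))\le\varepsilon+\delta\quad(u\in[s,t]),\qquad\rho(\gamma(t),\Lambda(t,s))\le\delta .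
\]
We call such a $\gamma$ a \emph{$\delta$-witness} for $[s,t]$.
\end{definition}

Degenerate intervals are good, with the constant path as witness. The following three lemmas verify (G1), (G2) and (G3).

\begin{lemma}[concatenation]\label{lem:concat}
If $[s,t]$ and $[t,r]$ are good, then $[s,r]$ is good.
\end{lemma}

\begin{proof}
The concatenation of witnesses $\gamma$ for $[s,t]$ and $\gamma'$ for $[t,r]$ is the product $\gamma'\gamma$, in which the endpoint error of $\gamma$ is multiplied on the left by $\gamma'(u)$. This may enlarge it by an amount that depends on $\gamma'$, so we choose the later piece first.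

Let $\delta>0$ and let $\gamma'$ be a $\delta/2$-witness for $[t,r]$. By Lemma~\ref{lem:paths}(b) there is $\eta\in(0,\delta/2]$ such that $\rho(g,h)\le\eta$ implies $\rho(\gamma'(u)g,\gamma'(u)h)\le\delta/2$ for all $u$. Let $\gamma$ be an $\eta$-witness for $[s,t]$. The product $\gamma'\gamma$ lies in $\overline\Gamma$ by Lemma~\ref{lem:closure}(a). It equals $e$ on $[0,s]$, equals $\gamma$ on $[s,t]$, equals $\gamma'(u)\gamma(t)$ for $u\in[t,r]$, and is constant on $[r,1]$; so $\gamma'\gamma\in\overline\Gamma[s,r]$. On $[s,t]$ its distance from $\Lambda(u,s)$ is at most $\varepsilon+\eta\le\varepsilon+\delta$. For $u\in[t,r]$, by \eqref{eq:cocycle} and right-invariance,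
\begin{align*}
\rho(\gamma'(u)\gamma(t),\Lambda(u,s))&\le\rho\big(\gamma'(u)\gamma(t),\gamma'(u)\Lambda(t,s)\big)+\rho\big(\gamma'(u)\Lambda(t,s),\Lambda(u,t)\Lambda(t,s)\big)\\
&\le\delta/2+\rho(\gamma'(u),\Lambda(u,t)).
\end{align*}
The last term is at most $\varepsilon+\delta/2$, and at most $\delta/2$ for $u=r$. So $\gamma'\gamma$ is a $\delta$-witness for $[s,r]$.
\end{proof}

\begin{lemma}[limits]\label{lem:limit}
Let $a<b$, and let $[a_n,b_n]\subset[a,b]$ be good intervals with $a_n\to a$ and $b_n\to b$. Then $[a,b]$ is good.
\end{lemma}

\begin{proof}
Let $\delta>0$. By uniform continuity of $\Lambda$ there is $\theta>0$ such that moving each argument by at most $\theta$ moves $\Lambda$ by at most $\delta/2$. Fix $n$ with $a_n-a\le\theta$ and $b-b_n\le\theta$, and let $\gamma\in\overline\Gamma[a_n,b_n]\subset\overline\Gamma[a,b]$ be a $\delta/2$-witness for $[a_n,b_n]$. For $u\in[a,b]$ let $u'$ be the point of $[a_n,b_n]$ nearest to $u$. Then $|u-u'|\le\theta$, and $\gamma(u)=\gamma(u')$ because $\gamma$ is constant on $[a,a_n]$ and on $[b_n,b]$. Therefore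
\[
\rho(\gamma(u),\Lambda(u,a))\le\rho(\gamma(u'),\Lambda(u',a_n))+\rho(\Lambda(u',a_n),\Lambda(u,a))\le\rho(\gamma(u'),\Lambda(u',a_n))+\delta/2 .
\]
This is at most $\varepsilon+\delta$, and at most $\delta$ for $u=b$, where $u'=b_n$.
\end{proof}

\begin{lemma}[short intervals]\label{lem:short}
Let $s<t$ and $g\in G$ with $\lambda(s),\lambda(t)\in\overline{V_{\varepsilon/4}\,g}$, the closure being taken in $G$. If $\rho(\lambda(u),\lambda(s))\le\varepsilon/2$ for all $u\in[s,t]$, then $[s,t]$ is good.
\end{lemma}

\begin{proof}
Write $\lambda(t)=\lim v_ng$ and $\lambda(s)=\lim w_ng$ with $v_n,w_n\in V_{\varepsilon/4}$. By continuity of the group operations $\Lambda(t,s)=\lim v_nw_n^{-1}$, and $v_nw_n^{-1}\in V_{\varepsilon/2}$ by Lemma~\ref{lem:V}(a). So, given $\delta>0$, there is $\gamma_0\in\overline\Gamma$ that stays within $\varepsilon/2$ of $e$ and has $\rho(\gamma_0(1),\Lambda(t,s))\le\delta$. Let $\chi$ be $0$ on $[0,s]$, $1$ on $[t,1]$ and affine on $[s,t]$. Then $\gamma=\gamma_0\circ\chi\in\overline\Gamma[s,t]$ by Lemma~\ref{lem:closure}(b), and $\gamma(t)=\gamma_0(1)$. For $u\in[s,t]$ both $\gamma(u)$ and $\Lambda(u,s)$ are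 within $\varepsilon/2$ of $e$, the latter by \eqref{eq:cocycle}, so $\rho(\gamma(u),\Lambda(u,s))\le\varepsilon$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:abstract}]
That $E$ is a subgroup is Lemma~\ref{lem:closure}(a).

$(1)\Rightarrow(2)$. If $\lambda\in\overline\Gamma$ and $t\in[0,1]$, the path $u\mapsto\lambda(tu)$ lies in $\overline\Gamma$ by Lemma~\ref{lem:closure}(b), and its endpoint is $\lambda(t)$.

$(2)\Rightarrow(3)$. Take $g_j=e$ for all $j$.

$(3)\Rightarrow(1)$. Fix $\varepsilon>0$ and let $\mathcal G$ be the family of good intervals. It satisfies (G1) and (G2) by Lemmas~\ref{lem:concat} and~\ref{lem:limit}. For (G3), take $\{e_k\}$ from Lemma~\ref{lem:V}(b) with $\varepsilon/4$ in place of $\varepsilon$; by (3), the sets $V_{\varepsilon/4}\,e_kg_j$ cover $\lambda([0,1])$. By uniform continuity of $\lambda$, cover $[0,1]$ by finitely many closed intervals $I_l$ with $\rho(\lambda(u),\lambda(v))\le\varepsilon/2$ for $u,v\in I_l$. The countably many closed sets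
\[
F_{j,k,l}=I_l\cap\lambda^{-1}\big(\overline{V_{\varepsilon/4}\,e_kg_j}\big)
\]
cover $[0,1]$. If $p<q$ lie in $F_{j,k,l}$, then $[p,q]\subset I_l$, and $[p,q]$ is good by Lemma~\ref{lem:short}; if $p=q$, the interval is degenerate. By Lemma~\ref{lem:baire}, $[0,1]$ is good. Since $\Lambda(u,0)=\lambda(u)$, an $\varepsilon$-witness is a path $\gamma\in\overline\Gamma$ with $\rho_\infty(\gamma,\lambda)\le2\varepsilon$. As $\varepsilon$ was arbitrary and $\overline\Gamma$ is closed, $\lambda\in\overline\Gamma$.

For the last assertion, condition (3) holds for the family consisting of $e$ and the values $\lambda(c)$ at the exceptional times $c$.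
\end{proof}

\begin{remark}
Condition (A2) cannot be omitted. On $T^2$ the paths $t\mapsto\tau_{(ct,0)}$, $c\in\mathbb R$, form a subgroup of $\mathcal P$, which is closed by Lemma~\ref{lem:lift} because uniform limits of the lifts $(ct,0)$ are of the same form. Its endpoint set contains all $\tau_{(x,0)}$, but the path $t\mapsto\tau_{(t^2,0)}$ is not in the subgroup. Also, although the proof uses closures of translates of $V_\varepsilon$, the group $E$ in (2) cannot be replaced by its closure: in the model, $t\mapsto\tau_{(t,0)}$ takes values in $\overline{E_\alpha}$ because $D$ is dense, but its lift does not lie in $\ell$.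
\end{remark}

\section{Hamiltonian and symplectic paths}\label{sec:cor}

Let $E_{\mathrm{Ham}}$ be the group $E$ for $\Gamma=\Gamma_{\mathrm{Ham}}$, that is, the set of endpoints of those paths in $\mathcal P$ that are uniform limits of smooth Hamiltonian paths.

\begin{corollary}\label{cor:ham}
A continuous path $\lambda$ in $\mathrm{Homeo}(M)$ starting at $\mathrm{id}$ is a uniform limit of smooth Hamiltonian paths if and only if $\lambda(t)\in E_{\mathrm{Ham}}$ for all $t$, if and only if $\lambda$ meets only countably many right cosets of $E_{\mathrm{Ham}}$. In particular, it suffices that $\lambda(t)\in\mathrm{Ham}(M,\omega)$ for all but countably many $t$. It also suffices that each $\lambda(t)$ is a Hamiltonian homeomorphism in the sense of Oh--M\"uller \cite{OM}.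
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:abstract} to $\Gamma_{\mathrm{Ham}}$, which is admissible by Proposition~\ref{prop:hamadm}, and use $\mathrm{Ham}(M,\omega)\subset E_{\mathrm{Ham}}$. Hamiltonian homeomorphisms in the sense of \cite{OM} are by definition endpoints of uniform limits of smooth Hamiltonian paths, so they belong to $E_{\mathrm{Ham}}$.
\end{proof}

Let $\mathrm{Symp}(M,\omega)$ be the group of diffeomorphisms preserving $\omega$. A \emph{smooth symplectic isotopy} is a path $\gamma$ in $\mathrm{Symp}(M,\omega)$ such that $(t,x)\mapsto\gamma(t)(x)$ is smooth, and $\mathrm{Symp}_0$ denotes the group of endpoints of such isotopies starting at $\mathrm{id}$. A path in $\mathrm{Symp}(M,\omega)$ that is only $C^0$-continuous is not assumed to stay in $\mathrm{Symp}_0$, so here condition (3) of Theorem~\ref{thm:abstract} is the one to check.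

\begin{corollary}\label{cor:symp}
Every $C^0$-continuous path $\lambda:[0,1]\to\mathrm{Symp}(M,\omega)$ with $\lambda(0)=\mathrm{id}$ is a uniform $C^0$-limit of smooth symplectic isotopies starting at $\mathrm{id}$.
\end{corollary}

\begin{proof}
Let $\Gamma$ be the set of smooth symplectic isotopies starting at $\mathrm{id}$. Products, inverses and polynomial reparametrizations of such isotopies are smooth in $(t,x)$ and symplectic for each $t$; for inverses, use the diffeomorphism $(t,x)\mapsto(t,\gamma(t)(x))$ of $[0,1]\times M$. So $\Gamma$ is admissible, and $E\supset\mathrm{Symp}_0$.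

Give $\mathrm{Symp}(M,\omega)$ the $C^\infty$-topology, in which it is a topological group. It is second countable: after embedding $M$ in $\mathbb R^N$, it is a subspace of the metrizable space $C^\infty(M,\mathbb R^N)$, in which the restrictions of polynomial maps with rational coefficients are dense. It is locally connected by smooth symplectic isotopies \cite{Weinstein}; in particular there is a neighborhood $U$ of $\mathrm{id}$ contained in $\mathrm{Symp}_0$. (A neighborhood of the diagonal in $(M\times M,(-\omega)\oplus\omega)$ is symplectomorphic to a neighborhood of the zero section in $T^*M$; the graph of a symplectomorphism near $\mathrm{id}$ becomes the graph of a small closed $1$-form $\sigma$, and the forms $t\sigma$ give the isotopy.) Each right coset of $\mathrm{Symp}_0$ contains the neighborhood $Ug$ of each of its elements $g$, so it is open. A second countable space has only countably many pairwise disjoint nonempty open subsets. Hence $\mathrm{Symp}(M,\omega)=\bigcup_j\mathrm{Symp}_0\,g_j\subset\bigcup_jEg_j$, and condition (3) holds.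
\end{proof}

\section{Sharpness of the countability condition}\label{sec:sharp}

The first example shows that the countability condition in Corollary~\ref{cor:ham} cannot be dropped. The obstruction is the average displacement of a path, which is $C^0$-continuous and vanishes on Hamiltonian paths.

\begin{example}\label{ex:translation}
Let $T^{2n}$ carry the standard form $\omega=\sum_i dq_i\wedge dp_i$, let $v\in\mathbb R^{2n}\setminus\{0\}$, and let $\lambda(t)=\tau_{tv}$, a smooth path in $\mathrm{Symp}_0$. Then $\lambda$ is not a uniform limit of smooth Hamiltonian paths.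

For $\gamma\in\mathcal P$ and $x\in\mathbb R^{2n}$ let $t\mapsto\tilde\gamma(t)x$ be the lift of $t\mapsto\gamma(t)(\pi x)$ starting at $x$. It is continuous in $(t,x)$, and $\tilde\gamma(t)(x+k)=\tilde\gamma(t)x+k$ for $k\in\mathbb Z^{2n}$ by uniqueness of lifts. So $\tilde\gamma(1)x-x$ is a function on the torus, and we put
\[
m(\gamma)=\int_{T^{2n}}\big(\tilde\gamma(1)x-x\big)\,dx\in\mathbb R^{2n}.
\]
If $\rho_\infty(\gamma,\gamma')<\frac12$, Lemma~\ref{lem:lift} gives $|\tilde\gamma(1)x-\tilde\gamma'(1)x|\le\rho_\infty(\gamma,\gamma')$ for all $x$, hence $|m(\gamma)-m(\gamma')|\le\rho_\infty(\gamma,\gamma')$. Thus $m$ is continuous. For a Hamiltonian path, view $X_H^t$ as an $\mathbb R^{2n}$-valued function; it is the velocity of the lifted flow. Since $\phi_H^t$ preserves $\omega^n$, and so the volume $dx$,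
\[
m(\phi_H)=\int_0^1\!\int_{T^{2n}}X_H^t(\phi_H^t(x))\,dx\,dt=\int_0^1\!\int_{T^{2n}}X_H^t(y)\,dy\,dt=0 .
\]
The last equality holds because the components of $X_H^t$ are $\partial H_t/\partial p_i$ and $-\partial H_t/\partial q_i$, and a partial derivative of a periodic function has integral zero. So $m$ vanishes on $\overline{\Gamma_{\mathrm{Ham}}}$, whereas $m(\lambda)=v\neq0$.
\end{example}

The second example shows that in Theorem~\ref{thm:abstract} the phrase ``all but countably many $t$'' cannot be weakened to ``all $t$ outside a Cantor set'', even one of measure zero such as the middle-thirds set. By a Cantor set we mean a nonempty compact subset of $\mathbb R$ with empty interior and no isolated points. The path is a Cantor staircase whose steps are placed at heights in $D$.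

\begin{example}\label{ex:cantor}
Let $\Gamma_\alpha$, $E_\alpha$, $\ell$, $D$ be as in Section~\ref{sec:model}, and let $C\subset[0,1]$ be any Cantor set. There is $\lambda\in\mathcal P$ with $\lambda(t)\in E_\alpha$ for all $t\notin C$ and $\lambda\notin\overline{\Gamma_\alpha}$.

Let $c_0=\min C$ and $c_1=\max C$. The \emph{gaps} of $C$ are the bounded components of $\mathbb R\setminus C$; there are countably many, and we order them from left to right. If $b<c$ are points of $C$, then $(b,c)$ contains a point outside $C$, since $C$ has empty interior, and so it contains a gap. Two gaps cannot share an endpoint, and neither $c_0$ nor $c_1$ is an endpoint of a gap, since such a point would be isolated in $C$. Consequently there is a gap between any two gaps, and there are gaps to the left and to the right of any gap. Thus the gaps form a nonempty countable dense linear order without endpoints, and so does $D\cap(0,1)$. Any two such orders are isomorphic, by the back-and-forth argument; let $\theta$ be an isomorphism from the gaps to $D\cap(0,1)$. Define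
\[
f(t)=\sup\big(\{0\}\cup\{\theta(I): I\text{ a gap with }I\cap[0,t]\ne\emptyset\}\big),\qquad t\in[0,1].
\]
Then $f$ is nondecreasing, equals $\theta(I)$ on each gap $I$, equals $0$ on $[0,c_0]$, and equals $\sup(D\cap(0,1))=1$ on $[c_1,1]$. It is continuous: a jump of the monotone function $f$ would leave an open subinterval of $[0,1]$ free of values of $f$, while the image of $f$ contains the dense set $D\cap(0,1)$. So $\lambda(t)=\tau_{(f(t),0)}$ is a translation path with lift $(f(t),0)$. For $t\notin C$ we have $f(t)\in D$, because $0,1\in D$, and hence $\lambda(t)\in E_\alpha$ by Proposition~\ref{prop:model}. The lift ends at $(1,0)\notin\ell$, so $\lambda\notin\overline{\Gamma_\alpha}$ by the same proposition.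
\end{example}

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{http://newton.kias.re.kr/\textasciitilde{}mueller/pdfs/thesis.pdf}

\bibitem{OM}
Oh and M\"uller, \emph{The group of Hamiltonian homeomorphisms and $C^0$-symplectic topology}, J. Symplectic Geom. 5 (2007).

\bibitem{Weinstein}
Weinstein, \emph{Symplectic manifolds and their Lagrangian submanifolds}, Adv. Math. 6 (1971).

\end{thebibliography}
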